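\title{Binary relations with identity, intersection and transitive closure have no finite quasi-equational axiomatization}

\begin{abstract}
We consider expressions built from variables with $0$, $1$, union, composition, intersection and transitive closure, interpreted as binary relations. Without the constant $1$, the valid equations have a finite axiomatization by equations and quasi-equations, by a theorem of Doumane and Pous. We show that with the constant $1$ they have none, even if the quasi-equations are not required to hold in relational models. The proof uses a family of valid inequalities $l_n\le r_n$, a finite algebra $A_n$ that refutes $l_n\le r_n$, and $n$ injective maps from $A_n$ to the algebra of expressions modulo validity. Each map preserves all operations except on a set of bad left factors, and the $n$ bad sets are pairwise disjoint, so an axiom with fewer than $n$ left factors cannot see that $A_n$ is wrong. The same algebras show that relationally valid universal sentences with a bounded number of left factors are incomplete in every fragment that contains $1$, composition and intersection.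
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix a countably infinite set of variables. \emph{Expressions}, or terms, over the signature $\Sigma=\{0,1,+,\cdot,\cap,{}^+\}$ are built from the variables and the constants $0$ and $1$ by the binary operations $e+f$, $e\cdot f$ (also written $ef$), $e\cap f$ and the unary operation $e^+$. For a set $Y$, let $\mathrm{Rel}(Y)$ be the algebra of all binary relations on $Y$, in which $0$ is the empty relation, $1$ is the identity relation, $+$ is union, $\cap$ is intersection, $e\cdot f$ is the composition $\{(x,z):(x,y)\in e\text{ and }(y,z)\in f\text{ for some }y\}$, and $e^+=e\cup ee\cup eee\cup\cdots$ is the transitive closure. A \emph{relational model} is a set $Y$ together with a relation on $Y$ for each variable. We think of it as a directed graph whose edges are labeled by variables. An equation $e=f$ is \emph{valid} if $e$ and $f$ denote the same relation in every relational model. The inequality $e\le f$ abbreviates $e+f=f$; in a relational model it says that $e$ is contained in $f$.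

A \emph{quasi-equation} is an implication $e_1=f_1\wedge\dots\wedge e_r=f_r\Rightarrow e=f$ between equations, read as universally quantified; for $r=0$ it is an equation. Typical examples are the induction rules for transitive closure in the style of Kleene algebra,
\[
 e f\le f\ \Rightarrow\ e^+ f\le f,\qquad f e\le f\ \Rightarrow\ f e^+\le f .
\]
For a set $Q$ of quasi-equations, the \emph{equational consequences} of $Q$, written $Q\vdash e=f$, form the least congruence on expressions with the following property: if $\bigwedge_i e_i=f_i\Rightarrow e=f$ is in $Q$, $\theta$ is a substitution and $Q\vdash e_i\theta=f_i\theta$ for all $i$, then $Q\vdash e\theta=f\theta$. By induction on derivations, every equational consequence of $Q$ holds in every algebra that satisfies $Q$. We say that $Q$ \emph{axiomatizes} the valid equations if its equational consequences are exactly the valid equations. This definition does not ask that the quasi-equations in $Q$ hold in relational models.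

For the signature without $1$, Doumane and Pous proved that a finite set $\mathrm{KL}^-$ of equations and quasi-equations, the axioms of identity-free Kleene lattices, axiomatizes the valid equations. Whether a finite axiomatization exists in the presence of the identity is left open in \cite{DP}. This is the question that we answer:

\begin{quote}
\emph{Is there a finite set of equations and quasi-equations over $\Sigma$ that axiomatizes the valid equations?}
\end{quote}

The constant $1$ looks like a small addition, but together with $\cap$ it lets expressions speak about cycles: $1\cap e$ picks out the vertices that are $e$-related to themselves. A cycle can be read from any of its vertices, and this gives laws such as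
\begin{equation}\label{eq:rot}
 1\cap ab\ \le\ a(1\cap ba)b .
\end{equation}
Indeed, if $(x,y)\in a$ and $(y,x)\in b$, then $(y,y)\in 1\cap ba$, so $(x,x)$ lies in the right-hand side. One might guess that $\mathrm{KL}^-$, the unit laws and a few laws like \eqref{eq:rot} are complete. The answer is negative, and the reason is that the vertex at which one wants to read a cycle can be buried under arbitrarily many alternations of composition and intersection.

To measure the axioms, let $\varphi$ be an equation, a quasi-equation or, more generally, a \emph{universal sentence} $\forall x_1\cdots\forall x_r\,\psi$, where $\psi$ is a Boolean combination of equations. A term $u$ is a \emph{left factor} of $\varphi$ if $u\cdot w$, for some $w$, or $u^+$ is a subterm of $\varphi$, and $\lambda(\varphi)$ is the number of distinct left factors of $\varphi$. Terms are syntax trees here, so bracketing matters. For instance, associativity $(xy)z=x(yz)$ has the left factors $xy$, $x$, $y$, and each induction rule above, with variables for $e$ and $f$, has $\lambda=2$.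

\begin{theorem}\label{thm:main}
No finite set of equations and quasi-equations has exactly the valid equations as its equational consequences. More strongly, if $Q$ is any (possibly infinite) set of equations and quasi-equations whose equational consequences are exactly the valid equations, then $\lambda$ is unbounded on $Q$.
\end{theorem}

Each left factor needs its own occurrence of $\cdot$ or ${}^+$, so every axiomatization in this format contains axioms of unbounded size.

The equations that escape are explicit. For $n\ge0$ take variables $v,z_0,\dots,z_n$ and put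
\begin{align*}
 &X_0=z_0, && X_{b+1}=(X_bv)\cap z_{b+1}, && l_n=1\cap X_nv,\\
 &X'_0=z_0L, && X'_{b+1}=(X'_bv)\cap z_{b+1}, && r_n=1\cap X'_nv,
\end{align*}
where $L=1\cap v(v(\cdots(vz_0)))$ has $n+1$ factors $v$. These terms use only $1$, $\cdot$ and $\cap$.

\begin{theorem}\label{thm:univ}
Let $n\ge1$ and $\{1,\cdot,\cap\}\subseteq\tau\subseteq\Sigma$. Let $Ax$ be a set of universal first-order $\tau$-sentences that are true in all relational models, that is, in $\mathrm{Rel}(Y)$ for every set $Y$, with $\lambda(\varphi)<n$ for all $\varphi\in Ax$. Then $Ax$ does not entail the valid equation $l_n\cap r_n=l_n$, whose $\lambda$ is at most $2n+3$.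
\end{theorem}

Theorem~\ref{thm:main} allows quasi-equations that fail in relational models. Theorem~\ref{thm:univ} asks the axioms to be relationally valid, but allows arbitrary universal sentences and smaller signatures.

Section~\ref{sec:laws} explains the laws $l_n\le r_n$ and shows the idea of the proof for $n=2$. Section~\ref{sec:reduction} reduces both theorems to the existence of a finite algebra $A_n$ with $n$ almost-embeddings $\Phi_k$. The algebra is built in Section~\ref{sec:algebra}, the expressions used by $\Phi_k$ in Section~\ref{sec:types}, and the maps themselves in Section~\ref{sec:maps}.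

\section{The laws $l_n\le r_n$ and their unfoldings}\label{sec:laws}

\begin{lemma}\label{lem:valid}
The inequality $l_n\le r_n$ is valid.
\end{lemma}

\begin{proof}
Let $(s,s)\in l_n$ in a relational model. Unfolding the definitions from $X_n$ down to $X_0$, we find vertices $t_n,\dots,t_0$ with $(s,t_b)\in X_b\subseteq z_b$ for all $b$, $(t_b,t_{b+1})\in v$ for $b<n$, and $(t_n,s)\in v$. The walk $t_0\to t_1\to\dots\to t_n\to s\to t_0$ has $n+1$ steps in $v$ followed by one step in $z_0$, so $(t_0,t_0)\in L$. Hence $(s,t_0)\in X'_0$. By induction on $b$ we get $(s,t_b)\in X'_b$, since $(s,t_{b+1})$ lies in $X'_bv$ and in $z_{b+1}$. Finally $(s,s)\in 1\cap X'_nv=r_n$.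
\end{proof}

The witnesses form a fan of $z$-edges from $s$ whose rim is a $v$-walk that returns to $s$; see the graph $G$ in Figure~\ref{fig:unfold}. We write $m=t_0$ for the first vertex of the rim. The law says that $m$ lies on a cycle labeled $v^{n+1}z_0$. For $n=0$ it reads $1\cap z_0v\le 1\cap (z_0(1\cap vz_0))v$, which is \eqref{eq:rot} intersected with $1$. For $n\ge1$ one can weaken $X_n$ to $z_0v^n$ and then apply \eqref{eq:rot}, which gives $l_n\le z_0Lv^{n+1}$. But this only says that \emph{some} $z_0$-successor of $s$ lies on such a cycle, whereas $r_n$ says so of the vertex at which the rim of the fan starts. To identify the two, one has to look through all $n$ intersections at once.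

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,inner sep=2pt]
\begin{scope}
\node (s) at (0,0) {$s$}; \node (m) at (-1.2,-1.3) {$m$};
\node (a) at (0,-1.3) {$t_1$}; \node (b) at (1.2,-1.3) {$t_2$};
\path[->,dashed] (s) edge (m) edge (a) edge (b);
\path[->] (m) edge (a) (a) edge (b) (b) edge[bend right=45] (s);
\node at (0,-2) {$G$};
\end{scope}
\begin{scope}[xshift=4cm]
\node (s) at (0,0) {$s$}; \node (m) at (-1.2,-1.3) {$m$};
\node (a) at (0,-1.3) {$\bar t_1$}; \node (b) at (1.2,-1.3) {$\bar t_2$};
\node (c) at (0,1.3) {$t_1$}; \node (d) at (1.2,1.3) {$t_2$};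
\path[->,dashed] (s) edge (m) edge (a) edge (b) edge (c) edge (d);
\path[->] (m) edge (a) (a) edge (b) (c) edge (d) (d) edge[bend left=45] (s);
\node at (0,-2) {$H_1$};
\end{scope}
\begin{scope}[xshift=8cm]
\node (s) at (0,0) {$s$}; \node (m) at (-1.2,-1.3) {$m$};
\node (a) at (0,-1.3) {$\bar t_1$}; \node (b) at (1.2,-1.3) {$\bar t_2$};
\node (d) at (1.2,1.3) {$t_2$};
\path[->,dashed] (s) edge (m) edge (a) edge (b) edge (d);
\path[->] (m) edge (a) (a) edge (b) (d) edge[bend left=45] (s);
\node at (0,-2) {$H_2$};
\end{scope}
\end{tikzpicture}
\caption{Three relational models for the variables $v,z_0,z_1,z_2$. Solid arrows are $v$-edges. The dashed arrow from $s$ to $m$ is the $z_0$-edge, and a dashed arrow from $s$ to $t_b$ or $\bar t_b$ is a $z_b$-edge. In $G$ the vertex $m$ lies on a cycle. In its unfoldings $H_1$ and $H_2$ it does not; the price is that $z_1\le z_0v$ fails in $H_1$ and $z_2\le z_1v$ fails in $H_2$.}\label{fig:unfold}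
\end{figure}

We make this concrete for $n=2$. Consider four statements about a relational model with a vertex $s$:
\[
 \text{(S1) } z_1\le z_0v,\qquad \text{(S2) } z_2\le z_1v,\qquad \text{(S3) } (s,s)\in z_2v,\qquad \text{(S4) } L=0 .
\]
They cannot hold together: (S1) and (S2) give $X_1=z_1$ and $X_2=z_2$, then (S3) gives $(s,s)\in l_2$, while (S4) gives $X'_0=0$ and so $r_2=0$. Now cut the rim of $G$ and keep both pieces, as in the models $H_1$ and $H_2$ of Figure~\ref{fig:unfold}: a lower copy of the rim that starts at $m$ and never returns, and an upper copy that returns to $s$ but starts only at $t_k$. In both models $(s,t_2)\in z_2$ and $(t_2,s)\in v$, so (S3) holds. A pair in $L$ would need a $v$-walk from $m$ to $s$, and $v$-walks from $m$ stay in the lower row, so (S4) holds. In $H_1$ we have $z_1v=\{(s,\bar t_2),(s,t_2)\}=z_2$, so (S2) holds, but $z_0v=\{(s,\bar t_1)\}$ misses $(s,t_1)\in z_1$. In $H_2$ we have $z_0v=\{(s,\bar t_1)\}=z_1$, so (S1) holds, but $z_1v=\{(s,\bar t_2)\}$ misses $(s,t_2)\in z_2$.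

So imagine an abstract algebra in which all four statements hold. A computation that does not use $z_0$ as a left factor looks like a computation in $H_1$, and one that does not use $z_1$ as a left factor looks like a computation in $H_2$. A law with a single left factor cannot use both. For general $n$ there are $n$ unfoldings $H_1,\dots,H_n$, with upper rim $t_k,\dots,t_n$ in $H_k$, and a law with fewer than $n$ left factors misses one of the $n$ defects. Two difficulties stand between this picture and a proof.

\emph{One element can be bad for all unfoldings.} If (S1) and (S2) hold and composition is monotone, then $(z_0+z_1)v\ge z_1+z_2$. But $(z_0+z_1)v$ misses $(s,t_1)$ in $H_1$ and misses $(s,t_2)$ in $H_2$. We repair this by making all elements of the algebra very large, so that a left factor like $z_0+z_1$ finds another witness for the missing pair. The extra witnesses are a hub $\sigma$ and a shadow $\tau_b$ of each $t_b$. With these, $L$ is no longer $0$; what survives of (S4) is that $L$ does not hold at $m$.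

\emph{A single model is the wrong target.} In Theorem~\ref{thm:main} the quasi-equations need not hold in $H_k$. All we know is that they hold in the algebra $F$ of expressions modulo validity. So ``vertex of type $\alpha$'' has to be written as an expression, and the identities between these expressions must hold in every model, including models in which one vertex has two types. The algebra must keep an account of this junk.

\section{Reduction to a finite algebra}\label{sec:reduction}

Validity is a congruence on expressions. Let $F$ be the quotient, a $\Sigma$-algebra whose elements are expressions modulo valid equations. An assignment in $F$ is given by a substitution $\theta$, and an equation $u=w$ holds in $F$ under $\theta$ if and only if $u\theta=w\theta$ is valid. The hypotheses of both theorems imply that the axioms hold in $F$.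

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] If the equational consequences of $Q$ are exactly the valid equations, then $F$ satisfies every member of $Q$.
\item[(b)] Every universal sentence that is true in $\mathrm{Rel}(Y)$ for all $Y$ is true in $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\bigwedge_i e_i=f_i\Rightarrow e=f$ be in $Q$, possibly with no premises, and let $\theta$ be a substitution such that all $e_i\theta=f_i\theta$ are valid. Then $Q\vdash e_i\theta=f_i\theta$ for all $i$, hence $Q\vdash e\theta=f\theta$ by the axiom, hence $e\theta=f\theta$ is valid.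

(b) For each pair of expressions $e,f$ such that $e=f$ is not valid, choose a relational model that separates them, and let $Y$ be the disjoint union of these models. Each operation of $\Sigma$, including the constant $1$, is computed componentwise on relations that respect the components. By induction, the value of an expression on $Y$ is the disjoint union of its values on the components. So the map that sends the class of $e$ to its value on $Y$ is an injective homomorphism $F\to\mathrm{Rel}(Y)$, and universal sentences pass to subalgebras.
\end{proof}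

\begin{example}\label{ex:F}
The converse of (b) fails, so (a) covers axioms that (b) does not. The quasi-equation $xx=0\Rightarrow x=0$ fails for a relation that consists of one pair $(a,b)$ with $a\ne b$. It holds in $F$: by induction, every expression $e$ is either validly equal to $0$ or nonempty in the one-vertex model in which all variables are full, and in the second case $ee$ is nonempty there too.
\end{example}

The rest of the paper, from Section~\ref{sec:algebra} on, proves the following statement.

\begin{proposition}\label{prop:constr}
For every $n\ge1$ there are a finite $\Sigma$-algebra $A_n$, pairwise disjoint subsets $\mathrm{Bad}_1,\dots,\mathrm{Bad}_n$ of $A_n$, and maps $\Phi_1,\dots,\Phi_n\colon A_n\to F$ such that: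
\begin{enumerate}
\item[(i)] the members of $A_n$ are sets, $+$ and $\cap$ are union and intersection, and $l_n\not\subseteq r_n$ under some assignment;
\item[(ii)] each $\Phi_k$ is injective and preserves $0$, $1$, $+$ and $\cap$;
\item[(iii)] if $E\notin\mathrm{Bad}_k$, then $\Phi_k(E*E')=\Phi_k(E)\Phi_k(E')$ for all $E'\in A_n$ and $\Phi_k(E^+)=\Phi_k(E)^+$, where $*$ is the composition of $A_n$.
\end{enumerate}
\end{proposition}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $\varphi$ be a universal sentence over a subsignature of $\Sigma$ with $\lambda(\varphi)<n$. If $F\models\varphi$, then $A_n\models\varphi$.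
\end{lemma}

\begin{proof}
Let $\rho$ assign members of $A_n$ to the variables of $\varphi$, and write $\rho(u)$ for the value of a term $u$. There are fewer than $n$ left factors $u$, and each value $\rho(u)$ lies in at most one of the $n$ sets $\mathrm{Bad}_k$. So there is $k$ such that $\rho(u)\notin\mathrm{Bad}_k$ for every left factor $u$ of $\varphi$. Let $\theta$ be the assignment $x\mapsto\Phi_k(\rho(x))$ in $F$. By induction on subterms $u$ of $\varphi$, the value of $u$ under $\theta$ is $\Phi_k(\rho(u))$: the steps for $0,1,+,\cap$ use (ii), and the steps for $u_1\cdot u_2$ and $u_1^+$ use (iii), because $u_1$ is a left factor. As $\Phi_k$ is injective, an equation $u=w$ that occurs in $\varphi$ holds in $A_n$ under $\rho$ if and only if it holds in $F$ under $\theta$. So the quantifier-free part of $\varphi$, which holds in $F$ under $\theta$, holds in $A_n$ under $\rho$.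
\end{proof}

The index $k$ depends on the assignment $\rho$. This does no harm because $\varphi$ is universal, so that assignments are examined one at a time. Injectivity is needed for premises and negations: an equation that fails in $A_n$ must still fail in $F$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let the equational consequences of $Q$ be exactly the valid equations, and suppose that $\lambda(\varphi)<n$ for all $\varphi\in Q$; such an $n\ge1$ exists if $Q$ is finite. By Lemma~\ref{lem:F}(a) and Lemma~\ref{lem:transfer}, $A_n$ satisfies $Q$, and therefore every equational consequence of $Q$. The equation $l_n+r_n=r_n$ is valid by Lemma~\ref{lem:valid}, so it is a consequence of $Q$, and it fails in $A_n$ by Proposition~\ref{prop:constr}(i). This is a contradiction.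
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:univ}]
By Lemma~\ref{lem:F}(b) and Lemma~\ref{lem:transfer}, the $\tau$-reduct of $A_n$ is a model of $Ax$. The equation $l_n\cap r_n=l_n$ is a $\tau$-equation because $\tau$ contains $1,\cdot,\cap$. It is valid by Lemma~\ref{lem:valid}, and in $A_n$ it says $l_n\subseteq r_n$, which fails by Proposition~\ref{prop:constr}(i). Its left factors are among $X_0,\dots,X_n$, $v$ and $X'_0,\dots,X'_n$, where the left factor $z_0$ of $z_0L$ is $X_0$; so $\lambda\le 2n+3$.
\end{proof}

We never verify a law in $A_n$ directly. Lemma~\ref{lem:transfer} supplies all valid equations with $\lambda<n$; for example, $*$ is associative when $n\ge4$.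

\section{The algebra $A_n$}\label{sec:algebra}

Fix $n\ge1$. The \emph{types} are the elements of $V=B\cup\{s,m\}$, where
\[
 B=\{\sigma\}\cup\{\tau_0,\dots,\tau_n\}\cup\{t_1,\dots,t_n\}
\]
and all the symbols are distinct. As before, $t_0$ is another name for $m$. The members of $A_n$ will be sets of \emph{points}, which are of three kinds:
\begin{itemize}
\item \emph{arcs} $(\alpha,\beta)\in O:=V^2\setminus\{(m,m),(m,s)\}$;
\item \emph{junk arcs} $J_{hi}$ with $h,i\in\{s,m,\bot\}$;
\item \emph{loops} $1_x$ with $x\in V\cup\{\bot,\top\}$.
\end{itemize}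
A set $E$ of points describes a relation on a graph with typed vertices. An arc $(\alpha,\beta)$ says that $E$ leads from type $\alpha$ to type $\beta$; the pairs $(m,m)$ and $(m,s)$ are absent because in the unfoldings nothing leads from $m$ back to $m$ or to $s$. A loop $1_\alpha$ says that $E$ contains the identity on type $\alpha$, while $1_\top$ stands for the whole identity and $1_\bot$ for the identity on junk vertices. A junk arc stands for walks that pass through a junk vertex; of each end it remembers only whether it is $s$, $m$, or neither. Accordingly put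
\[
 [s]=s,\qquad [m]=m,\qquad [x]=\bot\ \ (x\in B\cup\{\bot\}).
\]
A set of points is \emph{open} if it contains an arc or a junk arc. Let
\[
 \mathcal R=(B\times B)\setminus\{(\tau_{b-1},t_b):1\le b\le n\}.
\]

\begin{definition}\label{def:An}
$A_n$ consists of $\emptyset$ and of all nonempty sets $E$ of points such that:
\begin{itemize}
\item[(A0)] $1_\bot\in E$, and $1_\alpha\in E$ for all $\alpha\in B$;
\item[(A1)] if $E$ is open, then $\mathcal R\subseteq E$ and $J_{\bot\bot}\in E$;
\item[(A2)] if $(\alpha,\beta)\in E$, then $J_{[\alpha][\beta]}\in E$; if $J_{hi}\in E$, then $J_{h\bot},J_{\bot i}\in E$;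
\item[(A3)] if $1_\top\in E$, then $1_s,1_m\in E$;
\item[(A4)] if $(s,s)\in E$, then $1_s\in E$;
\item[(A5)] if $(s,t_b)\in E$, where $0\le b\le n$, then $(s,\tau_b)\in E$;
\item[(A6)] if $(\alpha,s)\in E$ for some $\alpha$, then $(\alpha',s)\in E$ for all $\alpha'\in B\setminus\{\tau_n\}$;
\item[(A7)] if $(\alpha,m)\in E$ for some $\alpha$, then $(\alpha',m)\in E$ for all $\alpha'\in B$;
\item[(A8)] if $(m,\beta)\in E$ for some $\beta$, then $(m,\beta')\in E$ for all $\beta'\in B$.
\end{itemize}
\end{definition}

Rules (A2)--(A4) mirror inclusions that will hold between the expressions of Section~\ref{sec:types}. Rules (A0), (A1) and (A6)--(A8) are the saturation announced in Section~\ref{sec:laws}. Their effect is that an arc of a product whose source is not $s$ can always be routed through the hub $\sigma$, so that only the set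
\[
 S(E)=\{x\in V:(s,x)\in E\}
\]
of the left factor matters. This is why $\lambda$ counts left factors. Rule (A5) makes $\tau_b$ a shadow of $t_b$. The shadow can replace $t_b$ as a witness, with one exception built into $\mathcal R$ and (A6): no arc from $\tau_b$ to the next vertex of the rim, which is $t_{b+1}$ or, for $b=n$, $s$, comes for free.

Each of (A1)--(A8) is a family of implications $P\Rightarrow Q$ from one point to one point. Such implications are preserved under unions and intersections, and nonempty members share the points in (A0). So $A_n$ is closed under $\cup$ and $\cap$, which interpret $+$ and $\cap$. Let $0=\emptyset$, and let $1$ be the set of all loops, which is a member of $A_n$. By (A0) and (A3), a member that contains $1_\top$ contains all loops.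

For the product, define the left and right ends of a point by $\ell(\alpha,\beta)=\alpha$, $r(\alpha,\beta)=\beta$, $\ell(J_{hi})=h$, $r(J_{hi})=i$ and $\ell(1_x)=r(1_x)=x$. Put $E*\emptyset=\emptyset*E=\emptyset$. For nonempty $E,E'$ let $E*E'$ consist of:
\begin{itemize}
\item[(P1)] the arcs $(\alpha,\beta)\in O$ such that $(\alpha,x)\in E$ and $(x,\beta)\in E'$ for some $x$;
\item[(P2)] the loops $1_\alpha$ with $\alpha\in B\cup\{s\}$, \emph{but not} $\alpha=m$, such that $(\alpha,x)\in E$ and $(x,\alpha)\in E'$ for some $x$;
\item[(P3)] the points $P\in E'$ with $1_{\ell(P)}\in E$, and the points $P\in E$ with $1_{r(P)}\in E'$;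
\item[(P4)] the junk arcs $J_{hi}$ such that $J_{h\bot}\in E$ and $J_{\bot i}\in E'$.
\end{itemize}
A loop arises from (P3) exactly when it lies in both factors, and (P1), (P2), (P4) apply only when both factors are open.

\begin{lemma}\label{lem:closed}
If $E,E'\in A_n$, then $E*E'\in A_n$.
\end{lemma}

\begin{proof}
Let $E,E'\ne\emptyset$ and $G=E*E'$. The loops in (A0) lie in both factors, so they lie in $G$. Let $P\Rightarrow Q$ be one of the implications in (A1)--(A8), and let $P\in G$. We show $Q\in G$, according to the rule that puts $P$ into $G$.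

\emph{Rule (P3).} For (A3), the loop $P=1_\top$ lies in both factors, so $Q$ lies in both and hence in $G$. For the other implications, the ends of $Q$ are either those of $P$ or free:
\[
 \ell(Q)\in\{\ell(P)\}\cup B\cup\{\bot\},\qquad r(Q)\in\{r(P)\}\cup B\cup\{\bot\}.
\]
Indeed, $\ell(Q)\in B\cup\{\bot\}$ in (A1), (A6), (A7), $\ell(Q)=\ell(P)$ in (A4), (A5), (A8), and $\ell(Q)\in\{\ell(P),\bot\}$ in (A2); also $r(Q)\in B\cup\{\bot\}$ in (A1), (A5), (A8), $r(Q)=r(P)$ in (A4), (A6), (A7), and $r(Q)\in\{r(P),\bot\}$ in (A2). If $P\in E'$ and $1_{\ell(P)}\in E$, then $Q\in E'$, and $1_{\ell(Q)}\in E$ by the hypothesis or by (A0); so $Q\in G$ by (P3). If $P\in E$ and $1_{r(P)}\in E'$, then $Q\in E$ and $1_{r(Q)}\in E'$, so again $Q\in G$.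

\emph{Rule (P2).} Here $P$ is a loop other than $1_\top$, which is the premise of no implication.

\emph{Rules (P1) and (P4).} Both factors are open, so both contain $\mathcal R$ and $J_{\bot\bot}$. These points have right ends in $B\cup\{\bot\}$, so (P3) and (A0) put them into $G$; this settles (A1). If $P=J_{hi}$ comes from (P4), then $J_{h\bot}\in E$ and $J_{\bot\bot}\in E'$ give $J_{h\bot}\in G$, while $J_{\bot\bot}\in E$ and $J_{\bot i}\in E'$ give $J_{\bot i}\in G$, both by (P4). It remains to treat $P=(\alpha,\beta)$ with $(\alpha,x)\in E$ and $(x,\beta)\in E'$.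
\begin{itemize}
\item (A2): we have $J_{[\alpha][x]}\in E$, hence $J_{[\alpha]\bot}\in E$, and $J_{[x][\beta]}\in E'$, hence $J_{\bot[\beta]}\in E'$. Rule (P4) gives $J_{[\alpha][\beta]}$.
\item (A4): if $\alpha=\beta=s$, then (P2) gives $1_s$.
\item (A5): let $P=(s,t_b)$. By (P1) it suffices to show $(x,\tau_b)\in E'$. If $x=s$ this is (A5) for $E'$; if $x\in B$, then $(x,\tau_b)\in\mathcal R$; if $x=m$ it is (A8) for $E'$.
\item (A6), (A7): let $\beta\in\{s,m\}$ and $\alpha'\in B$. The same rule for $E'$ gives $(\sigma,\beta)\in E'$, and $(\alpha',\sigma)\in\mathcal R\subseteq E$. So $(\alpha',\beta)\in G$ by (P1).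
\item (A8): let $\alpha=m$ and $\beta'\in B$. Rule (A8) for $E$ gives $(m,\sigma)\in E$, and $(\sigma,\beta')\in\mathcal R\subseteq E'$. So $(m,\beta')\in G$ by (P1).\qedhere
\end{itemize}
\end{proof}

Put $E^{(1)}=E$, $E^{(i+1)}=E*E^{(i)}$ and $E^+=\bigcup_{i\ge1}E^{(i)}$. There are finitely many points, so $E^+=\bigcup_{i\le M}E^{(i)}$ for all large $M$, and $E^+\in A_n$. The powers are bracketed so that $E$ is the only left factor. This completes the definition of the finite $\Sigma$-algebra $A_n$.

\begin{lemma}\label{lem:refute}
There is an assignment in $A_n$ under which $1_s\in l_n$ and $1_s\notin r_n$.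
\end{lemma}

\begin{proof}
Let $v$ be the least member that contains $(m,t_1)$ and $(t_n,s)$, and let $z_b$ be the least member that contains $(s,t_b)$. With $K=\{1_\bot,J_{\bot\bot}\}\cup\{1_\alpha:\alpha\in B\}\cup\mathcal R$, closing under the rules gives
\begin{align*}
 v&=K\cup\{(m,\beta):\beta\in B\}\cup\{(\alpha,s):\alpha\in B\setminus\{\tau_n\}\}\cup\{J_{m\bot},J_{\bot s}\},\\
 z_0&=K\cup\{(s,m),(s,\tau_0)\}\cup\{(\alpha,m):\alpha\in B\}\cup\{J_{sm},J_{s\bot},J_{\bot m}\},\\
 z_b&=K\cup\{(s,t_b),(s,\tau_b),J_{s\bot}\}\qquad(1\le b\le n).
\end{align*}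
Thus $S(z_b)=\{t_b,\tau_b\}$ and $1_s\notin z_b$ for all $b$, and $1_m\notin v$.

\emph{The left side runs along the rim.} We have $(s,t_0)\in X_0$. If $(s,t_b)\in X_b$ and $b<n$, then $(t_b,t_{b+1})\in v$: for $b=0$ this is $(m,t_1)$, and for $b\ge1$ it is a pair in $\mathcal R$. So $(s,t_{b+1})\in X_b*v$ by (P1), and $(s,t_{b+1})\in X_{b+1}$. Finally $(s,t_n)\in X_n$ and $(t_n,s)\in v$ give $1_s\in X_n*v$ by (P2), so $1_s\in l_n$.

\emph{The right side is confined to the shadows.} The loop $1_m$ enters a product only by (P3), so only if it lies in both factors. As $1_m\notin v$, we get $1_m\notin L$. Also $L\subseteq 1$ is not open, so only (P3) contributes to $X'_0=z_0*L$. An arc $(s,\beta)\in X'_0$ therefore has $\beta\in S(z_0)=\{m,\tau_0\}$ and $1_\beta\in L$, so $\beta=\tau_0$; and $1_s\notin X'_0$ because $1_s\notin z_0$. We show by induction that $S(X'_b)\subseteq\{\tau_b\}$ and $1_s\notin X'_b$. Assume this for some $b<n$. Then $(s,t_{b+1})\notin X'_b*v$: rule (P1) would need $(\tau_b,t_{b+1})\in v$, which is excluded from $\mathcal R$, and (P3) would need $1_s\in X'_b$ or $(s,t_{b+1})\in X'_b$.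 Since $X'_{b+1}=(X'_b*v)\cap z_{b+1}$, we get $S(X'_{b+1})\subseteq\{\tau_{b+1}\}$ and $1_s\notin X'_{b+1}$. Finally, $1_s\in X'_n*v$ would need $(\tau_n,s)\in v$ by (P2) or $1_s\in X'_n$ by (P3), and both are false.
\end{proof}

The proof uses the three exceptions in the definitions: $m$ in (P2), the pairs missing from $\mathcal R$, and $\tau_n$ in (A6). The first is where $A_n$ departs from relations. Indeed $(\sigma,m)\in z_0$, this arc stays in $v*Y$ whenever it is in $Y$ because $1_\sigma\in v$, and $(m,\sigma)\in v$; so (P2) for $\alpha=m$ would put $1_m$ into $L$.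

For $1\le k\le n$ define
\[
 \mathrm{Bad}_k=\{E\in A_n:\ t_{k-1}\in S(E)\subseteq\{t_{k-1},\tau_{k-1},s\}\}.
\]
These sets are pairwise disjoint: if $E\in\mathrm{Bad}_k\cap\mathrm{Bad}_{k'}$, then $t_{k'-1}\in\{t_{k-1},\tau_{k-1},s\}$, so $k'=k$. Under the assignment of Lemma~\ref{lem:refute} we have $t_b\in S(X_b)\subseteq S(z_b)$, so $X_{k-1}\in\mathrm{Bad}_k$ for every $k$. The $n$ left factors $X_0,\dots,X_{n-1}$ of $l_n$ thus block all $n$ maps at once, which a sentence with $\lambda<n$ cannot do. On the other hand, $z_0\cup z_1$ lies in no $\mathrm{Bad}_k$.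

\section{Types as expressions}\label{sec:types}

Fix $k$ with $1\le k\le n$. We write the unfolding $H_k$, enriched with the hub and the shadows, in terms of expressions. In this section and the next, $e=f$ and $e\le f$ between expressions mean valid equations and inequalities, and compositions are bracketed arbitrarily.

\subsection*{Layers}
The \emph{unfolded types} form the set $\Theta=C\cup\{m\}\cup\bar B$, where
\[
 C=\{s,\sigma\}\cup\{\tau_b:0\le b\le n\}\cup\{t_b:k\le b\le n\}
\]
and $\bar B=\{\bar\beta:\beta\in B\}$ is a disjoint copy of $B$. The sets $C$, $\{m\}$, $\bar B$ are the three \emph{layers}, in this order: $C$ corresponds to $s$ and the upper rim of $H_k$, and $\bar B$ to the lower rim. Note that $V\setminus C=\{t_0,\dots,t_{k-1}\}$. Let $D$ be the set of pairs that do not go back to an earlier layer, except $(m,m)$: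
\[
 D=(C\times\Theta)\cup\bigl((\{m\}\cup\bar B)\times\bar B\bigr).
\]
The relation $D$ is transitive. Let $\pi\colon\Theta\to V$ be the identity on $C\cup\{m\}$ and $\pi(\bar\beta)=\beta$. If $(\alpha,\beta)\in D$, then $(\pi\alpha,\pi\beta)\in O$, because $\pi\alpha=m$ forces $\beta\in\bar B$. We extend $\pi$ by $\pi\bot=\bot$ and $\pi\top=\top$, write $\Theta_\bot=\Theta\cup\{\bot\}$, and put $[\alpha]=[\pi\alpha]$ for $\alpha\in\Theta_\bot$. Then $[\alpha]\in\{\pi\alpha,\bot\}$, and $[\alpha]=\pi\alpha$ unless $\pi\alpha\in B$. Finally, order $\Theta\cup\{\bot,\top\}$ so that $\bot$ is least, $\top$ is greatest and the elements of $\Theta$ are pairwise incomparable, and let $\wedge$ be the meet. On $\Theta_\bot$ it is given by $x\wedge x=x$ and $x\wedge y=\bot$ for $x\ne y$.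

\subsection*{Tests}
A \emph{test} is an expression $a$ with $a\le1$; it \emph{holds at} a vertex $x$ if $(x,x)\in a$. For tests $a,b$ we have $ab=a\cap b=ba$ and $aa=a$. We also use the following fact: if $a,b$ are tests and $Z\le aeb$, then $a$ holds at the first vertex and $b$ at the second vertex of every pair in $Z$, so $Z=aZ=Zb$.

We need a test for each unfolded type, and we need every vertex of a type $\alpha$ to reach, and be reached from, vertices of all the types in the layer of $\alpha$, in every model. The identity makes this possible: let a type be a position on a labeled cycle. Let $\nu$ be a permutation of $\Theta$ whose cycles are the three layers. Take distinct variables $g_\alpha$ for $\alpha\in\Theta$ and one more variable $f$, and put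
\[
 \Omega=1+\Bigl(f+\sum_{\alpha\in\Theta}g_\alpha\Bigr)^+,\qquad
 \kappa^\circ_\alpha=1\cap g_\alpha g_{\nu\alpha}\cdots g_{\nu^{p-1}\alpha},
\]
where $p$ is the size of the layer of $\alpha$. Thus $\Omega$ is reachability, $\Omega\Omega=\Omega\ge1$, and $\kappa^\circ_m=1\cap g_m$. In an arbitrary model two of these tests may hold at the same vertex. We declare such a vertex, and every vertex on a closed walk through it, to be junk, and we let junk vertices have all types:
\[
 j_0=\sum_{\alpha\ne\beta}\kappa^\circ_\alpha\kappa^\circ_\beta,\qquad
 j=1\cap\Omega j_0\Omega,\qquad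
 \kappa_\alpha=\kappa^\circ_\alpha+j\ \ (\alpha\in\Theta),\qquad
 \kappa_\bot=j,\qquad \kappa_\top=1 .
\]

\begin{lemma}\label{lem:tests}
\begin{enumerate}
\item[(a)] $\kappa_x\kappa_y=\kappa_x\cap\kappa_y=\kappa_{x\wedge y}$ for $x,y\in\Theta\cup\{\bot,\top\}$.
\item[(b)] $1\cap\Omega j\Omega=j$.
\item[(c)] If $\alpha,\delta\in\Theta$ lie in the same layer, then $\kappa_\alpha\Omega\kappa_\delta\Omega=\kappa_\alpha\Omega$ and $\Omega\kappa_\delta\Omega\kappa_\alpha=\Omega\kappa_\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All $\kappa_x$ are tests with $j\le\kappa_x\le1$, which settles the cases where $x=y$ or one of $x,y$ is $\bot$ or $\top$. For distinct $\alpha,\beta\in\Theta$ we have $\kappa^\circ_\alpha\kappa^\circ_\beta\le j_0\le j$, and expanding $(\kappa^\circ_\alpha+j)(\kappa^\circ_\beta+j)$ gives $j$.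

(b) From $j\le\Omega j_0\Omega$ we get $\Omega j\Omega\le\Omega j_0\Omega$, so $j\le1\cap\Omega j\Omega\le j$.

(c) We first show $\kappa_\alpha\le\Omega\kappa_\delta\Omega$; this is the rotation of a cycle, as in \eqref{eq:rot}. Let $\delta=\nu^i\alpha$ with $0\le i<p$, and let $\kappa^\circ_\alpha$ hold at $x$. There is a closed walk $x=x_0,x_1,\dots,x_p=x$ with $(x_l,x_{l+1})\in g_{\nu^l\alpha}$. Read from $x_i$, it has the labels $g_\delta,g_{\nu\delta},\dots,g_{\nu^{p-1}\delta}$, since $\nu^p\alpha=\alpha$. So $\kappa^\circ_\delta$ holds at $x_i$, and $(x,x_i),(x_i,x)\in\Omega$. Also $j\le\kappa_\delta\le\Omega\kappa_\delta\Omega$. This proves the claim. Now $\kappa_\alpha\Omega=\kappa_\alpha\kappa_\alpha\Omega\le\kappa_\alpha\Omega\kappa_\delta\Omega\le\kappa_\alpha\Omega$ and $\Omega\kappa_\alpha=\Omega\kappa_\alpha\kappa_\alpha\le\Omega\kappa_\delta\Omega\kappa_\alpha\le\Omega\kappa_\alpha$.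
\end{proof}

\subsection*{Walks between types}
For $(\alpha,\beta)\in D$ and for $\gamma,\delta\in\Theta_\bot$ define
\[
 U_{\alpha\beta}=\begin{cases}\kappa_\alpha\Omega\kappa_m\Omega\kappa_\beta&\text{if }\alpha\in C\text{ and }\beta\in\bar B,\\ \kappa_\alpha\Omega\kappa_\beta&\text{otherwise,}\end{cases}
 \qquad\qquad W_{\gamma\delta}=\kappa_\gamma\Omega j\Omega\kappa_\delta .
\]
The expression $U_{\alpha\beta}$ will represent an arc and $W_{\gamma\delta}$ a junk arc. A walk from $C$ to $\bar B$ is forced through a vertex of type $m$ so that $U_{\alpha\beta}$ factors through every intermediate type that $D$ allows, including $m$. We call these expressions, taken together with their kind and their indices, \emph{long generators}, and we say that $U_{\alpha\beta}$ and $W_{\alpha\beta}$ go \emph{from $\alpha$ to $\beta$}. A long generator $x$ from $\alpha$ to $\beta$ begins with $\kappa_\alpha$, ends with $\kappa_\beta$ and has all its factors below $\Omega$, so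
\begin{equation}\label{eq:ends}
 x=\kappa_\alpha x=x\kappa_\beta\ \le\ \kappa_\alpha\Omega\kappa_\beta\ \le\ \Omega .
\end{equation}
All the junk estimates below come from one observation:
\begin{equation}\label{eq:junk}
 \text{if } Z=\kappa_\alpha Z\kappa_\beta \text{ and } Z\le\Omega j\Omega,\text{ then } Z\le W_{\alpha\beta}.
\end{equation}

\begin{lemma}\label{lem:calc}
Let $x$ be a long generator from $\alpha$ to $\beta$ and $y$ a long generator from $\gamma$ to $\delta$.
\begin{enumerate}
\item[(a)] If $x=U_{\alpha\beta}$, $y=U_{\gamma\delta}$ and $\beta=\gamma$, then $xy=U_{\alpha\delta}$. In all other cases $xy\le W_{\alpha\delta}$.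
\item[(b)] $W_{\alpha\bot}W_{\bot\beta}=W_{\alpha\beta}$ for $\alpha,\beta\in\Theta_\bot$.
\item[(c)] Let $\varepsilon\in\Theta_\bot$. If $\varepsilon\ne\alpha$, then $\kappa_\varepsilon x\le W_{\bot\beta}$. If $\varepsilon\ne\beta$, then $x\kappa_\varepsilon\le W_{\alpha\bot}$.
\item[(d)] Unless $x$ and $y$ are the same generator $U_{\alpha\beta}$, we have $x\cap y\le W_{\alpha\wedge\gamma,\,\beta\wedge\delta}$.
\item[(e)] If $x=U_{\alpha\alpha}$, then $1\cap x=\kappa_\alpha$. In all other cases $1\cap x\le j$.
\end{enumerate}
\end{lemma}

\begin{proof}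
(a) Let $(\alpha,\beta),(\beta,\delta)\in D$. If $\beta=m$, then $\alpha\in C$, $\delta\in\bar B$, and $U_{\alpha m}U_{m\delta}=\kappa_\alpha\Omega\kappa_m\kappa_m\Omega\kappa_\delta=U_{\alpha\delta}$. If $\beta\in C$, then $\alpha\in C$, and $U_{\beta\delta}=\kappa_\beta\Omega\rho$, $U_{\alpha\delta}=\kappa_\alpha\Omega\rho$ with the same $\rho\in\{\kappa_\delta,\ \kappa_m\Omega\kappa_\delta\}$. So $U_{\alpha\beta}U_{\beta\delta}=\kappa_\alpha\Omega\kappa_\beta\Omega\rho=\kappa_\alpha\Omega\rho$ by Lemma~\ref{lem:tests}(c). If $\beta\in\bar B$, then $\delta\in\bar B$, and $U_{\alpha\beta}=\rho\Omega\kappa_\beta$, $U_{\alpha\delta}=\rho\Omega\kappa_\delta$ with the same $\rho\in\{\kappa_\alpha,\ \kappa_\alpha\Omega\kappa_m\}$. So $U_{\alpha\beta}U_{\beta\delta}=\rho\Omega\kappa_\beta\Omega\kappa_\delta=\rho\Omega\kappa_\delta$. In the other cases, $xy=\kappa_\alpha xy\kappa_\delta$ by \eqref{eq:ends}, and $xy\le\Omega j\Omega$: either one factor is a $W$, which is below $\Omega j\Omega$, and the other is below $\Omega$; or $\beta\ne\gamma$ and $xy=x\kappa_\beta\kappa_\gamma y=xjy$. Apply \eqref{eq:junk}.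

(b) The inequality $\le$ is part of (a). For $\ge$, replace the two inner factors $\Omega$ in $W_{\alpha\bot}W_{\bot\beta}=\kappa_\alpha\Omega j\Omega j\,j\Omega j\Omega\kappa_\beta$ by $1$ and use $jj=j$.

(c) Let $Z=\kappa_\varepsilon x$ with $\varepsilon\ne\alpha$. Then $Z=\kappa_\varepsilon\kappa_\alpha x=jx$, so $Z=jZ\kappa_\beta$ and $Z\le j\Omega\le\Omega j\Omega$. If $Z=x\kappa_\varepsilon$ with $\varepsilon\ne\beta$, then $Z=xj$, so $Z=\kappa_\alpha Zj$ and $Z\le\Omega j\le\Omega j\Omega$. Apply \eqref{eq:junk}.

(d) Let $Z=x\cap y$. By \eqref{eq:ends} and the fact on tests, $Z=\kappa_\alpha\kappa_\gamma Z\kappa_\beta\kappa_\delta=\kappa_{\alpha\wedge\gamma}Z\kappa_{\beta\wedge\delta}$ and $Z\le\Omega$. If $x$ or $y$ is a $W$, then $Z\le\Omega j\Omega$. Otherwise $(\alpha,\beta)\ne(\gamma,\delta)$, so $Z=jZ$ or $Z=Zj$, and again $Z\le\Omega j\Omega$. Apply \eqref{eq:junk}.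

(e) We have $U_{\alpha\alpha}=\kappa_\alpha\Omega\kappa_\alpha$, and $\kappa_\alpha\le1\cap\kappa_\alpha\Omega\kappa_\alpha$ because $\Omega\ge1$; conversely $Z=1\cap U_{\alpha\alpha}$ satisfies $Z=\kappa_\alpha Z\le\kappa_\alpha$. If $x=U_{\alpha\beta}$ with $\alpha\ne\beta$, then $Z=1\cap x$ satisfies $Z=\kappa_\alpha Z\kappa_\beta\le\kappa_\alpha\kappa_\beta=j$. If $x$ is a $W$, then $1\cap x\le1\cap\Omega j\Omega=j$ by Lemma~\ref{lem:tests}(b); this is why $j_0$ was enlarged to $j$.
\end{proof}

\section{The maps $\Phi_k$}\label{sec:maps}

The index $k$ remains fixed. The \emph{generators} are the long generators and the tests $\kappa_\alpha$ with $\alpha\in\Theta\cup\{\bot,\top\}$, again taken with their indices. Each generator has a point: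
\[
 \mathrm{pt}(\kappa_\alpha)=1_{\pi\alpha},\qquad \mathrm{pt}(U_{\alpha\beta})=(\pi\alpha,\pi\beta),\qquad \mathrm{pt}(W_{\alpha\beta})=J_{[\alpha][\beta]} .
\]
For $E\in A_n$, an \emph{$E$-generator} is a generator whose point lies in $E$, and $\Phi_k(E)$ is the sum of all $E$-generators, viewed in $F$. The empty sum is $0$. If $E\ne\emptyset$, then $j$ is an $E$-generator by (A0). By (A2),
\begin{equation}\label{eq:down}
\begin{gathered}
 \text{if some long $E$-generator goes from $\alpha$ to $\beta$, and $c\in\{\alpha,\bot\}$, $d\in\{\beta,\bot\}$,}\\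
 \text{then $J_{[c][d]}\in E$, that is, $W_{cd}$ is an $E$-generator.}
\end{gathered}
\end{equation}

\subsection*{The lattice operations}

\begin{lemma}\label{lem:lattice}
$\Phi_k$ preserves $0$, $1$, $+$ and $\cap$.
\end{lemma}

\begin{proof}
We have $\Phi_k(\emptyset)=0$, and $\Phi_k(1)$ is a sum of tests that includes $\kappa_\top=1$. The $(E\cup E')$-generators are the $E$-generators and the $E'$-generators, so $+$ is preserved and $\Phi_k$ is monotone. Hence $\Phi_k(E\cap E')\le\Phi_k(E)\cap\Phi_k(E')$. For the converse we may assume $E,E'\ne\emptyset$. As $\cap$ distributes over $+$, it suffices to bound $x\cap y$ by an $(E\cap E')$-generator, for an $E$-generator $x$ and an $E'$-generator $y$. Up to exchanging $(E,x)$ and $(E',y)$ there are three cases.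

\emph{Two tests.} Let $x=\kappa_\alpha$ and $y=\kappa_\beta$, so $x\cap y=\kappa_{\alpha\wedge\beta}$. We claim $1_{\pi(\alpha\wedge\beta)}\in E\cap E'$. If $\alpha=\top$, then $E$ contains all loops and $\alpha\wedge\beta=\beta$; if $\beta=\top$, then $E'$ contains all loops and $\alpha\wedge\beta=\alpha$. If $\alpha=\beta$, the claim is the hypothesis. Otherwise $\alpha\wedge\beta=\bot$ and (A0) applies.

\emph{A test $x$ and a long generator $y$.} Here $x\cap y=x\cap(1\cap y)$. By Lemma~\ref{lem:calc}(e), either $1\cap y\le j$, and we are done, or $y=U_{\beta\beta}$ and $1\cap y=\kappa_\beta$. In the second case $\beta\ne m$, and $\kappa_\beta$ is an $E'$-generator by (A0) if $\pi\beta\in B$ and by (A4) if $\beta=s$. This reduces to the case of two tests.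

\emph{Two long generators,} $x$ from $\alpha$ to $\beta$ and $y$ from $\gamma$ to $\delta$. If they are the same generator $U_{\alpha\beta}$, it is an $(E\cap E')$-generator. Otherwise $x\cap y\le W_{cd}$ with $c=\alpha\wedge\gamma$ and $d=\beta\wedge\delta$, by Lemma~\ref{lem:calc}(d). Since $c\in\{\alpha,\bot\}\cap\{\gamma,\bot\}$ and $d\in\{\beta,\bot\}\cap\{\delta,\bot\}$, property \eqref{eq:down} gives $J_{[c][d]}\in E\cap E'$.
\end{proof}

\subsection*{Products}
One inequality holds for all factors, because the rules (P1)--(P4) record everything that a product of generators can produce.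

\begin{lemma}\label{lem:upper}
$\Phi_k(E)\Phi_k(E')\le\Phi_k(E*E')$ for all $E,E'\in A_n$.
\end{lemma}

\begin{proof}
We may assume $E,E'\ne\emptyset$. As composition distributes over $+$, it suffices to bound $xy$ by an $(E*E')$-generator, for an $E$-generator $x$ and an $E'$-generator $y$.

\emph{One factor is $\kappa_\top=1$.} If $x=1$, then $E$ contains all loops, so $E'\subseteq E*E'$ by (P3), and $xy=y$. If $y=1$, then $E\subseteq E*E'$ and $xy=x$.

\emph{Two tests.} Then $xy=x\cap y$ is a test whose point lies in $E\cap E'$, by the first case in the proof of Lemma~\ref{lem:lattice}, and hence in $E*E'$ by (P3).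

\emph{$x=\kappa_\varepsilon$ with $\varepsilon\in\Theta_\bot$, and $y$ long from $\alpha$ to $\beta$.} If $\varepsilon=\alpha$, then $xy=y$. The left end of $\mathrm{pt}(y)$ is $\pi\alpha$ or $[\alpha]\in\{\pi\alpha,\bot\}$, and $1_{\pi\alpha},1_\bot\in E$, so $\mathrm{pt}(y)\in E*E'$ by (P3). If $\varepsilon\ne\alpha$, then $xy\le W_{\bot\beta}$ by Lemma~\ref{lem:calc}(c); here $J_{\bot[\beta]}\in E'$ by \eqref{eq:down} and $1_\bot\in E$, so $J_{\bot[\beta]}\in E*E'$ by (P3).

\emph{$x$ long from $\alpha$ to $\beta$, and $y=\kappa_\varepsilon$ with $\varepsilon\in\Theta_\bot$.} If $\varepsilon=\beta$, then $xy=x$, the right end of $\mathrm{pt}(x)$ is $\pi\beta$ or $\bot$, and $1_{\pi\beta},1_\bot\in E'$. If $\varepsilon\ne\beta$, then $xy\le W_{\alpha\bot}$, with $J_{[\alpha]\bot}\in E$ and $1_\bot\in E'$. In both cases (P3) applies.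

\emph{Two long generators.} We use Lemma~\ref{lem:calc}(a). If $x=U_{\alpha\beta}$ and $y=U_{\beta\delta}$, then $xy=U_{\alpha\delta}$ with $(\alpha,\delta)\in D$, so $(\pi\alpha,\pi\delta)\in O$, and (P1) applies with the witness $\pi\beta$. Otherwise $xy\le W_{\alpha\delta}$, where $x$ goes from $\alpha$ and $y$ goes to $\delta$. By \eqref{eq:down}, $J_{[\alpha]\bot}\in E$ and $J_{\bot[\delta]}\in E'$, so $J_{[\alpha][\delta]}\in E*E'$ by (P4). This last case is the fate of a pair such as $U_{m\bar\beta}U_{\beta s}$: the arc $(m,s)$ does not exist, and the junk arc $J_{ms}$ takes its place.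
\end{proof}

The reverse inequality is the heart of the proof. An arc of $E*E'$ obtained from (P1) has a witness $x\in V$, and each generator $U_{\alpha\beta}$ over that arc needs a witness in $\Theta$ that lies between $\alpha$ and $\beta$ in the order of layers. The types $t_0,\dots,t_{k-1}$ are missing from $C$, so the witness may have to change.

\begin{lemma}[Lifting witnesses]\label{lem:witness}
Let $E,E'\in A_n$ with $E\notin\mathrm{Bad}_k$. Let $(\alpha,\beta)\in D$ and $x\in V$ with $(\pi\alpha,x)\in E$ and $(x,\pi\beta)\in E'$. Then there is $y\in\Theta$ with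
\[
 (\alpha,y),(y,\beta)\in D,\qquad(\pi\alpha,\pi y)\in E,\qquad(\pi y,\pi\beta)\in E' .
\]
\end{lemma}

\begin{proof}
Both $E$ and $E'$ are open, so both contain $\mathcal R$. All pairs in $B\times B$ with an entry $\sigma$ lie in $\mathcal R$.

\emph{Case $\alpha\in C\setminus\{s\}$: use the hub.} Take $y=\sigma\in C$. Then $(\alpha,\sigma),(\sigma,\beta)\in D$ and $(\alpha,\sigma)\in\mathcal R$. If $\pi\beta\in B$, then $(\sigma,\pi\beta)\in\mathcal R$. If $\beta=s$ or $\beta=m$, then $(\sigma,\beta)\in E'$ follows from $(x,\beta)\in E'$ by (A6) or (A7).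

\emph{Case $\alpha\in\{m\}\cup\bar B$: use the lower hub.} Here $\beta\in\bar B$. Take $y=\bar\sigma$, so that $(\alpha,y),(y,\beta)\in D$ and $(\sigma,\pi\beta)\in\mathcal R$. If $\alpha=m$, then $(m,\sigma)\in E$ by (A8); otherwise $(\pi\alpha,\sigma)\in\mathcal R$.

\emph{Case $\alpha=s$, $\beta\in\bar B$: the witness lifts.} Every $y\in\Theta$ satisfies $(s,y),(y,\beta)\in D$, and $\pi$ is onto $V$. Take any $y$ with $\pi y=x$.

\emph{Case $\alpha=s$, $\beta\in C\cup\{m\}$: use a shadow.} Now the two conditions on $D$ say that $y\in C$. If $x\in C$, take $y=x$. Otherwise $x=t_b$ with $0\le b<k$, and $(s,\tau_b)\in E$ by (A5). The shadow $y=\tau_b$ works if $(\tau_b,\beta)\in E'$. For $\beta=s$ this follows from $(x,s)\in E'$ by (A6), because $b<k\le n$ gives $\tau_b\ne\tau_n$. For $\beta=m$ it follows by (A7). For $\beta\in B$ with $\beta\ne t_{b+1}$ we have $(\tau_b,\beta)\in\mathcal R$. There remains $\beta=t_{b+1}$. Then $t_{b+1}\in C$ forces $b+1\ge k$, so $b=k-1$, $\beta=t_k$ and $t_{k-1}\in S(E)$. This is the defect of $H_k$, and the only place where the hypothesis on $E$ is used. As $E\notin\mathrm{Bad}_k$,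 there is $x_1\in S(E)\setminus\{t_{k-1},\tau_{k-1},s\}$. If $x_1\in C$, then $x_1\in B\setminus\{\tau_{k-1}\}$, so $(x_1,t_k)\in\mathcal R$; take $y=x_1$. Otherwise $x_1=t_{c}$ with $0\le c<k-1$. Then $(s,\tau_c)\in E$ by (A5) and $(\tau_c,t_k)\in\mathcal R$; take $y=\tau_c$.
\end{proof}

\begin{lemma}\label{lem:product}
If $E\notin\mathrm{Bad}_k$, then $\Phi_k(E*E')=\Phi_k(E)\Phi_k(E')$ for all $E'\in A_n$, and $\Phi_k(E^+)=\Phi_k(E)^+$.
\end{lemma}

\begin{proof}
If $E$ or $E'$ is empty, both sides of the first equation are $0$. Let $E,E'\ne\emptyset$. By Lemma~\ref{lem:upper} it suffices to bound each $(E*E')$-generator $w$ by a product $xy$ of an $E$-generator and an $E'$-generator. We distinguish the rule that puts $\mathrm{pt}(w)$ into $E*E'$.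

\emph{(P1).} Then $w=U_{\alpha\beta}$, and with $y$ as in Lemma~\ref{lem:witness} we have $w=U_{\alpha y}U_{y\beta}$ by Lemma~\ref{lem:calc}(a).

\emph{(P2).} Then $w=\kappa_\alpha$ with $\pi\alpha\in B\cup\{s\}$. If $\pi\alpha\in B$, then $w$ is both an $E$- and an $E'$-generator by (A0), and $w=ww$. If $\alpha=s$, the witness of (P2) also puts $(s,s)$ into $E*E'$ by (P1), and $\kappa_s\le U_{ss}$ by Lemma~\ref{lem:calc}(e); so the previous case applies.

\emph{(P3).} If $w$ is a test, its point lies in $E\cap E'$ and $w=ww$. Let $w$ be long from $\alpha$ to $\beta$. Suppose $\mathrm{pt}(w)\in E'$ and $1_{\ell(\mathrm{pt}(w))}\in E$. The left end is $\pi\alpha$ unless $\pi\alpha\in B$, so $1_{\pi\alpha}\in E$ by the hypothesis or by (A0). Thus $\kappa_\alpha$ is an $E$-generator and $w=\kappa_\alpha w$. Suppose $\mathrm{pt}(w)\in E$ and $1_{r(\mathrm{pt}(w))}\in E'$. The right end is $\pi\beta$ unless $\pi\beta\in B$, so $\kappa_\beta$ is an $E'$-generator and $w=w\kappa_\beta$.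

\emph{(P4).} Then $w=W_{\alpha\beta}$ with $J_{[\alpha]\bot}\in E$ and $J_{\bot[\beta]}\in E'$, and $w=W_{\alpha\bot}W_{\bot\beta}$ by Lemma~\ref{lem:calc}(b).

For the closure, $\Phi_k(E^{(i+1)})=\Phi_k(E*E^{(i)})=\Phi_k(E)\Phi_k(E^{(i)})$, so $\Phi_k(E^{(i)})=\Phi_k(E)^i$ for all $i\ge1$. Since $E^+=\bigcup_{i\le M}E^{(i)}$ for all large $M$, Lemma~\ref{lem:lattice} gives $\Phi_k(E^+)=\sum_{i\le M}\Phi_k(E)^i$ for all large $M$. So in every relational model $\Phi_k(E^+)$ denotes the union of all powers of $\Phi_k(E)$, which is $\Phi_k(E)^+$.
\end{proof}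

\subsection*{Injectivity}
It remains to separate the members of $A_n$ by relational models. A \emph{cycle} of a layer $\Lambda$ is a set of new vertices $\langle\alpha\rangle$, $\alpha\in\Lambda$, with the edges $\langle\alpha\rangle\to\langle\nu\alpha\rangle$ labeled $g_\alpha$; for $\Lambda=\{m\}$ it is one vertex with a loop labeled $g_m$. Suppose that a cycle sits in a model in which all other edges that leave its vertices are labeled $f$. Then $\kappa^\circ_\gamma$ holds at $\langle\alpha\rangle$ if and only if $\gamma=\alpha$: going once around the cycle shows that $\kappa^\circ_\alpha$ holds, and $\kappa^\circ_\gamma$ needs an outgoing edge labeled $g_\gamma$. In particular $j_0$ fails at $\langle\alpha\rangle$.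

\begin{lemma}\label{lem:inj}
If $E\not\subseteq E'$, then $\Phi_k(E)\le\Phi_k(E')$ is not valid. Hence $\Phi_k$ is injective.
\end{lemma}

\begin{proof}
If $E'=\emptyset$, then $j\le\Phi_k(E)$, and $j$ is nonempty in the one-vertex model in which all variables are full. Let $E'\ne\emptyset$ and $P\in E\setminus E'$. By (A0), $P$ is $1_\top$, $1_s$, $1_m$, an arc or a junk arc. In each case we give a model and a pair of vertices that lies in an $E$-generator and in no $E'$-generator.

\emph{$P=1_\top$.} Take one vertex and let all variables be empty. Then all $\kappa^\circ_\alpha$, $j_0$ and $j$ are empty, so every generator except $\kappa_\top$ is empty by \eqref{eq:ends}, and $\kappa_\top$ is not an $E'$-generator.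

For the next two cases let $M$ consist of two cycles of $C$, one cycle of $\{m\}$ and two cycles of $\bar B$, with vertices $\langle\alpha\rangle_1,\langle\alpha\rangle_2$ and $\langle m\rangle_1=\langle m\rangle_2=\langle m\rangle$, and of the $f$-edges
\[
 \langle\sigma\rangle_1\to\langle\sigma\rangle_2,\qquad\langle\sigma\rangle_1\to\langle m\rangle\to\langle\bar\sigma\rangle_1\to\langle\bar\sigma\rangle_2 .
\]
In $M$ the test $j_0$ holds nowhere, so $j$ and all $W$ are empty, and $\kappa_\alpha$ holds exactly at $\langle\alpha\rangle_1$ and $\langle\alpha\rangle_2$ for $\alpha\in\Theta$. By \eqref{eq:ends}, a pair $(\langle\alpha\rangle_i,\langle\beta\rangle_{i'})$ lies in no long generator other than $U_{\alpha\beta}$.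

\emph{$P=1_\alpha$ with $\alpha\in\{s,m\}$.} The pair $(\langle\alpha\rangle_1,\langle\alpha\rangle_1)$ lies in the $E$-generator $\kappa_\alpha$. The only generators that can contain it are $\kappa_\top$, $\kappa_\alpha$ and, for $\alpha=s$, $U_{ss}$; there is no $U_{mm}$. If one of them were an $E'$-generator, then $1_\alpha\in E'$ by (A3), by definition, or by (A4).

\emph{$P=(a,b)$ an arc.} We first arrange that $P=(\pi\alpha,\pi\beta)$ with $(\alpha,\beta)\in D$. If $b\in B$, take $\beta=\bar b$ and any $\alpha$ with $\pi\alpha=a$. If $b\in\{s,m\}$, then $a\ne m$; take $\beta=b$, and $\alpha=a$ if $a\in C$. If $a\notin C$, then $a=t_c$ with $1\le c<k$, and we replace $P$ by $(\sigma,b)$: by (A6) or (A7), $(\sigma,b)\in E$, and $(\sigma,b)\in E'$ would give $(t_c,b)\in E'$. Now consider the pair $(\langle\alpha\rangle_1,\langle\beta\rangle_2)$. Each cycle is strongly connected, so the $f$-edges give a walk from $\langle\alpha\rangle_1$ to $\langle\beta\rangle_2$ for every $(\alpha,\beta)\in D$, and this walk passes through $\langle m\rangle$ when $\alpha\in C$ and $\beta\in\bar B$. So the pair lies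 in the $E$-generator $U_{\alpha\beta}$. Its vertices are distinct because $(m,m)\notin D$, so it lies in no test, and $U_{\alpha\beta}$ is not an $E'$-generator.

\emph{$P=J_{hi}$.} Choose $\alpha,\beta\in\{s,m,\sigma\}$ with $[\alpha]=h$ and $[\beta]=i$. Take a cycle of the layer of $\alpha$ with $x=\langle\alpha\rangle$, a disjoint cycle of the layer of $\beta$ with $y=\langle\beta\rangle$, one more vertex $z$ with a loop for every variable, and $f$-edges $x\to z\to y$. Then $j_0$ holds at $z$ and nowhere else. No edge enters the cycle of $x$ from outside and no edge leaves the cycle of $y$, so no closed walk through $x$ or $y$ meets $z$, and $j$ fails at $x$ and at $y$. Hence, for $\gamma\in\Theta_\bot$, the test $\kappa_\gamma$ holds at $x$ if and only if $\gamma=\alpha$, and at $y$ if and only if $\gamma=\beta$. The pair $(x,y)$ lies in the $E$-generator $W_{\alpha\beta}$, through $z$. As $x\ne y$, a generator that contains $(x,y)$ is long, and by \eqref{eq:ends} it goes from $\alpha$ to $\beta$. If it were an $E'$-generator, then $J_{hi}\in E'$ by \eqref{eq:down}.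

Finally, if $E\ne E'$, then one of them is not contained in the other, so $\Phi_k(E)=\Phi_k(E')$ is not valid.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:constr}]
The algebra $A_n$ and the pairwise disjoint sets $\mathrm{Bad}_k$ were defined in Section~\ref{sec:algebra}. Part (i) is Lemma~\ref{lem:refute}, part (ii) is Lemmas~\ref{lem:lattice} and~\ref{lem:inj}, and part (iii) is Lemma~\ref{lem:product}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{DP} Doumane and Pous, \emph{Completeness for Identity-free Kleene Lattices}, \texttt{http://perso.ens-lyon.fr/amina.doumane/CONCUR18.pdf}.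
\end{thebibliography}
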